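# Dividing one $k$-regular sequence by another

## 1. The quotient theorem for $k$-regular sequences

Throughout, $\mathbb N=\{0,1,2,\dots\}$ and $k\ge 2$ is an integer.

**Theorem 1.** Let $A,B$ be $k$-regular integer sequences with $B(n)\ne 0$ and $A(n)/B(n)\in\mathbb Z$ for all $n\ge 0$. Then $(A(n)/B(n))_{n\ge0}$ is $k$-regular.

**Definition 1.** The $k$-kernel of a sequence $s$ is the set of sequences $(s(k^\ell n+i))_{n\ge0}$ with $\ell\ge0$ and $0\le i<k^\ell$. An integer sequence is $k$-regular if the $\mathbb Z$-module generated by its $k$-kernel is finitely generated.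

The statement is printed as a conjecture in "Number Theory And Formal Languages" (http://plouffe.fr/OEIS/citations/ntfl.pdf), and our problem is to prove or disprove it. Theorem 1 says that it is true.

**Example 1.** Let $s_2(n)$ be the sum of the binary digits of $n$. Since $s_2(2n)=s_2(n)$ and $s_2(2n+1)=s_2(n)+1$, the $2$-kernel of $s_2$ lies in $\mathbb Z s_2+\mathbb Z 1$, so $s_2$ is $2$-regular. Likewise $2^{s_2(2n)}=2^{s_2(n)}$ and $2^{s_2(2n+1)}=2\cdot2^{s_2(n)}$, so $2^{s_2(n)}$ is $2$-regular. The sequence $n$ is $k$-regular for all $k$, because $k^\ell n+i$ is a combination of $n$ and $1$.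

It is convenient to replace $\mathbb Z$-modules by vector spaces.

**Lemma 1.** An integer sequence is $k$-regular if and only if the $\mathbb Q$-span of its $k$-kernel is finite-dimensional.

*Proof.* If the $\mathbb Z$-module is finitely generated, its generators span over $\mathbb Q$. Conversely, let the $\mathbb Q$-span $X$ have dimension $d$. We pick points $N_1,N_2,\dots$ one at a time: as long as the subspace of $X$ vanishing at the chosen points is nonzero, take a nonzero element of it and a point where this element does not vanish. Each choice lowers the dimension by exactly one, so after $d$ choices the evaluation map $X\to\mathbb Q^d$ at $N_1,\dots,N_d$ is injective. The $\mathbb Z$-module generated by the $k$-kernel consists of integer sequences, so evaluation embeds it into $\mathbb Z^d$. A subgroup of $\mathbb Z^d$ is finitely generated. $\square$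

**Example 2 (why $B$ must not vanish).** Suppose we allowed zeros of $B$ and set $0/0:=0$. Let $k=2$, let $B(n)$ be the number of $1$'s minus the number of $0$'s in the binary expansion of $n\ge1$, and let $B(0)=0$. With $\delta(n)=1$ if $n=0$ and $\delta(n)=0$ otherwise, we have $B(2n+1)=B(n)+1$, $B(2n)=B(n)-1+\delta(n)$, $\delta(2n)=\delta(n)$, $\delta(2n+1)=0$. So the kernel of $B$ lies in the module spanned by $B,1,\delta$, and $B$ is $2$-regular. Take $A=B$. The quotient $s$ is $1$ where $B\neq0$ and $0$ where $B=0$. Put $s_j(n)=s(2^jn)$ for $j\ge1$; these lie in the kernel of $s$. For $i\ge1$ the binary expansion of $2^j(2^i-1)$ is $1^i0^j$, so $B=i-j$ there, and $1-s_j$ takes at $2^i-1$ the value $1$ if $i=j$ and $0$ otherwise. Hence the sequences $1-s_j$ are linearly independent, the kernel of $s$ has infinite-dimensional span, and $s$ is not $2$-regular.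

## 2. Words in place of integers

A kernel element reads off some low digits of the argument, so words are the natural home of the problem. Let $\Sigma$ be a finite alphabet, $\Sigma^*$ the set of words, $\varepsilon$ the empty word, $|u|$ the length of $u$.

**Definition 2.** Let $K$ be a field. For $f:\Sigma^*\to K$ and $u\in\Sigma^*$ let $u^{-1}f$ be the function $z\mapsto f(uz)$. The function $f$ is rational if the $K$-span of all $u^{-1}f$ is finite-dimensional.

**Theorem 2.** Let $K$ be a field of characteristic $0$ and $\mathcal R\subset K$ a subring finitely generated over $\mathbb Z$. Let $A,B:\Sigma^*\to K$ be rational, with $B(z)\ne0$ and $A(z)/B(z)\in\mathcal R$ for all $z\in\Sigma^*$. Then $A/B$ is rational.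

**Deduction of Theorem 1 from Theorem 2.** Let $\Sigma=\{0,\dots,k-1\}$ and $[a_1\cdots a_\ell]=\sum_j a_jk^{j-1}$, so the least significant digit comes first. The map $z\mapsto[z]$ is onto $\mathbb N$. For a sequence $s$ put $f_s(z)=s([z])$. Since $[uz]=[u]+k^{|u|}[z]$,
$$(u^{-1}f_s)(z)=s\big(k^{|u|}[z]+[u]\big).$$
When $u$ runs over all words, $(|u|,[u])$ runs over all $(\ell,i)$ with $0\le i<k^\ell$. The linear map $s\mapsto f_s$ is injective, because $z\mapsto [z]$ is onto, and it carries the $k$-kernel of $s$ onto $\{u^{-1}f_s\}$. So the $\mathbb Q$-span of the $k$-kernel of $s$ is isomorphic to the span of the $u^{-1}f_s$. If $A,B$ are as in Theorem 1, then $f_A,f_B$ are rational over $\mathbb Q$, and Theorem 2 with $K=\mathbb Q$, $\mathcal R=\mathbb Z$ shows that $f_{A/B}=f_A/f_B$ is rational. Hence the $k$-kernel of $A/B$ has finite-dimensional $\mathbb Q$-span, and Lemma 1 finishes the proof. $\square$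

**Remark 1 (other coefficient rings).** Let $\mathcal R$ be an integral domain of characteristic $0$, finitely generated over $\mathbb Z$, hence Noetherian. Call an $\mathcal R$-valued sequence $(\mathcal R,k)$-regular if the $\mathcal R$-module generated by its $k$-kernel is finitely generated. If $A,B$ are $(\mathcal R,k)$-regular, $B(n)\neq0$ and $A(n)/B(n)\in\mathcal R$ for all $n$, then $A/B$ is $(\mathcal R,k)$-regular: use Theorem 2 with $K=\operatorname{Frac}\mathcal R$, and then embed the $\mathcal R$-module generated by the kernel into the Noetherian module $\mathcal R^d$ by evaluation, as in Lemma 1.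

**Remark 2 (finite generation of $\mathcal R$ is needed).** Take $\mathcal R=\mathbb Q$, $A(n)=1$, $B(n)=n+1$. The kernel of $1/(n+1)$ contains $1/(k^\ell n+1)$ for all $\ell\ge0$. These are restrictions to $\mathbb N$ of rational functions with distinct simple poles, so they are linearly independent.

## 3. One letter, invertible denominators, and a small quotient that is neither

**One letter.** If $\Sigma=\{a\}$, then $f$ is rational exactly when the shifts of the sequence $f(a^n)$ span a finite-dimensional space, that is, when $f(a^n)$ satisfies a linear recurrence with constant coefficients, that is, when $\sum f(a^n)X^n$ is the expansion of a rational function. So for one letter Theorem 2 is the following classical theorem of Pourchet and van der Poorten. It is the one non-textbook result that we shall use without proof.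

**Theorem H (Hadamard quotient theorem).** *Let $F$ be a field of characteristic $0$, let $\sum b(n)X^n,\sum c(n)X^n\in F[[X]]$ be expansions of rational functions, with $c(n)\neq0$ for all $n$, and suppose that all quotients $b(n)/c(n)$ lie in a subring of $F$ finitely generated over $\mathbb Z$. Then $\sum\frac{b(n)}{c(n)}X^n$ is the expansion of a rational function over $F$.*

References: A. J. van der Poorten, C. R. Acad. Sci. Paris Sér. I 306 (1988) 97–102; full details in R. Rumely, *Notes on van der Poorten's proof of the Hadamard quotient theorem I, II*, Sém. Théorie des Nombres Paris 1986–87, Progr. Math. 75, 1988.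

**Invertible denominators.** Products are easy: $u^{-1}(fg)=(u^{-1}f)(u^{-1}g)$, so if the translates of $f$ and of $g$ span spaces of dimensions $p$ and $q$, those of $fg$ lie in a space of dimension at most $pq$. Hence if $1/B$ happens to be rational over $K$, then $A/B=A\cdot(1/B)$ is rational. For instance $B(n)=2^{s_2(n)}$ has $1/B(2n)=1/B(n)$ and $1/B(2n+1)=\tfrac12\cdot 1/B(n)$, so $1/B$ has a one-dimensional kernel span over $\mathbb Q$, and Theorem 1 holds for this $B$ by Lemma 1.

**Example 3 (inverting $B$ does not suffice).** Let $k=2$, $y(n)=2^{s_2(n)}$, $A=y^2-1$, $B=y+1$. Both are $2$-regular, and $A/B=y-1$ is an integer sequence. But $1/B$ is not rational over $\mathbb Q$: since $s_2(2^jn+2^j-1)=s_2(n)+j$, the kernel of $1/B$ contains $1/(2^jy+1)$ for all $j\ge0$. The sequence $y$ takes infinitely many values, and these rational functions of $y$ have distinct poles, so they are linearly independent.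

Here is a second look at Example 3; it is the general proof in miniature. With $j$ the number of $1$'s in $u$,
$$A_u=4^jy^2-1,\qquad B_u=2^jy+1,\qquad \frac{A_u}{B_u}=2^jy-1,$$
where $A_u=u^{-1}A$ and $B_u=u^{-1}B$. As $u$ varies, numerators and denominators are polynomials in $y$ of degree at most $2$, the division is exact, and so the quotients have degree at most $2$ as well. They lie in a finite-dimensional space, with no need to look at $1/B_u$.

## 4. Lines $u_0v^*u_1$ do not detect rationality

With Theorem H at hand, a sensible first attempt goes as follows. Let $C=A/B$ be as in Theorem 2. Fix words $u_0,v,u_1$. The functions $n\mapsto A(u_0v^nu_1)$ and $n\mapsto B(u_0v^nu_1)$ satisfy linear recurrences, so by Theorem H the function $n\mapsto C(u_0v^nu_1)$ does too. Thus $C$ is rational along every line $u_0v^*u_1=\{u_0v^nu_1:n\ge0\}$. One hopes to assemble these facts.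

This stops at once, because rationality along all lines is far weaker than rationality.

**Example 4.** Let $\Sigma=\{a,b\}$ and let $f$ be the indicator function of $\{a^jb^j:j\ge1\}$. Consider a line with $v\neq\varepsilon$. If $v$ contains both letters, then for $n\ge2$ the word $u_0v^nu_1$ contains a $b$ before an $a$, so $f=0$ there. If $v$ is a power of one letter, then the difference between the numbers of $a$'s and of $b$'s in $u_0v^nu_1$ is a nonconstant affine function of $n$, so it vanishes for at most one $n$. In all cases $n\mapsto f(u_0v^nu_1)$ has finite support, so its generating function is a polynomial. For $v=\varepsilon$ the function is constant in $n$. Yet $f$ is not rational: for $j\ge1$ the translate $(a^j)^{-1}f$ takes at $b^i$ $(i\ge1)$ the value $1$ if $i=j$ and $0$ otherwise, so these translates are independent.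

Two things are missing: a bound that is uniform in the translate $C_u$, and a *finite* collection of test families that detects whether a linear combination of the $C_u$ vanishes. Both come from the remark that a relation $\sum_u c_uC_u=0$ between finitely many translates $C_u=A_u/B_u$ is, after clearing denominators, the polynomial identity
$$\sum_u c_uA_u\prod_{u'\ne u}B_{u'}=0 .$$
All $A_u,B_u$ lie in one finite-dimensional space $W$, so for each word $z$ this is a polynomial condition on the point $\mathrm{ev}_z\in W^*$, $\mathrm{ev}_z(f)=f(z)$. A polynomial condition need only be tested on a Zariski dense subset of the points $\mathrm{ev}_z$. So we look for words that are simple in shape but dense. On such words we hope that $A_u,B_u$ become Laurent polynomials with supports independent of $u$, that the division is exact, and that the quotients then have supports independent of $u$, as in Example 3.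

## 5. Bounded languages and the density theorem

**Definition 3.** A bounded language is a finite union of sets $u_0v_1^*u_1\cdots v_m^*u_m$ with $m\ge0$ and $u_i,v_i\in\Sigma^*$.

Finite languages are bounded (take $m=0$). Finite unions of bounded languages are bounded, and so are products: glue the last word $u_m$ of one set to the first word $u'_0$ of the next. Bounded languages are thin. We may assume all $v_i\ne\varepsilon$, and then $u_0v_1^*\cdots v_m^*u_m$ has at most $(\ell+1)^m$ words of length at most $\ell$. So $\{a,b\}^*$ is not bounded.

Given matrices $M_a\in M_n(K)$ $(a\in\Sigma)$, put $M_{a_1\cdots a_\ell}=M_{a_1}\cdots M_{a_\ell}$ and $M_\varepsilon=I$. For $L\subset\Sigma^*$ let $\mathrm{cl}(L)$ be the Zariski closure of $\{M_w:w\in L\}$ in $M_n(K)$.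

**Theorem 3.** Let $n\ge1$, let $K$ be algebraically closed of characteristic $0$, and let $M_a\in M_n(K)$ $(a\in\Sigma)$. There is a bounded language $L\subset\Sigma^*$ with $\mathrm{cl}(L)=\mathrm{cl}(\Sigma^*)$.

**Example 5.** Let $M_a=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ and $M_b=\begin{pmatrix}1&0\\1&1\end{pmatrix}$. A polynomial in $x$ vanishing at all $x\in\mathbb N$ is zero, so the closure of $\{M_a^x:x\in\mathbb N\}$ contains $\begin{pmatrix}1&x\\0&1\end{pmatrix}$ for all $x\in K$; similarly for $b$. Hence $\mathrm{cl}(a^*b^*a^*)$ contains all
$$\begin{pmatrix}1&x\\0&1\end{pmatrix}\begin{pmatrix}1&0\\y&1\end{pmatrix}\begin{pmatrix}1&z\\0&1\end{pmatrix}=\begin{pmatrix}1+xy&z(1+xy)+x\\y&yz+1\end{pmatrix}.$$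
Any matrix in $SL_2(K)$ with lower left entry $y\ne0$ and diagonal entries $\alpha,\delta$ has this form, with $x=(\alpha-1)/y$, $z=(\delta-1)/y$. Such matrices are dense in the irreducible variety $SL_2(K)$, so $\mathrm{cl}(a^*b^*a^*)=SL_2(K)=\mathrm{cl}(\Sigma^*)$.

We prove Theorem 3 in Sections 9–11. First we see how it gives Theorem 2.

## 6. Exponential monomials and the torus points $\iota(n)$

In this section and the next, $K$ is algebraically closed of characteristic $0$.

**Lemma 2.** For every $n_0$, the functions $n\mapsto n^i\mu^n$ $(i\ge0,\ \mu\in K^*)$ on $\{n\ge n_0\}$ are linearly independent over $K$.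

*Proof.* Suppose $\sum_\mu p_\mu(n)\mu^n=0$ for all $n\ge n_0$, a finite sum with polynomials $p_\mu$, and some $p_\nu\ne0$. Let $S$ be the shift, $(Sf)(n)=f(n+1)$. The operator $S-\mu$ sends $p(n)\nu^n$ to $(\nu p(n+1)-\mu p(n))\nu^n$. If $\mu\ne\nu$, this has a polynomial factor of the same degree as $p$; if $\mu=\nu$, the degree drops (or the result is $0$). Apply $(S-\mu)^{\deg p_\mu+1}$ for every $\mu\neq\nu$ with $p_\mu\ne0$. All terms except the $\nu$-term die, and we are left with $q(n)\nu^n=0$ for all $n\ge n_0$, where $q\ne0$. A nonzero polynomial has finitely many roots, a contradiction. $\square$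

Let $g_1,\dots,g_s\in K^*$ $(s\ge0)$ be multiplicatively independent: $g_1^{a_1}\cdots g_s^{a_s}=1$ with $a_i\in\mathbb Z$ only for $a=0$. For $m\ge0$ let
$$\mathcal P_m=K[x_j,t_{ij}^{\pm1}:1\le j\le m,\ 1\le i\le s],\qquad \mathbb T_m=\mathbb A^m\times\mathbb G_m^{sm},$$
so $\mathcal P_m$ is the coordinate ring of $\mathbb T_m$. It is a UFD, and its units are the nonzero constants times monomials in the $t_{ij}$. We call $x_j,t_{1j},\dots,t_{sj}$ the variables of block $j$. Define $\iota:\mathbb N^m\to\mathbb T_m$ by $x_j=n_j$, $t_{ij}=g_i^{n_j}$.

For example, if $s=m=1$ and $g_1=2$, then $\iota(n)=(n,2^n)$. Independence matters: for $g=(2,4)$ all points would satisfy $t_2=t_1^2$, and for $g=-1$ they would satisfy $t^2=1$.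

**Lemma 3.** $\iota(\mathbb N^m)$ is Zariski dense in $\mathbb T_m$.

*Proof.* For $m=1$, a Laurent polynomial $\sum c_{i,a}x^it^a$ takes at $\iota(n)$ the value $\sum c_{i,a}n^i(g^a)^n$, where $g^a=\prod g_l^{a_l}$. The $g^a$ are distinct, so by Lemma 2 it vanishes on $\iota(\mathbb N)$ only if all $c_{i,a}=0$. For general $m$, $\iota(\mathbb N^m)=\iota(\mathbb N)^m$, and a function vanishing on a product of dense sets vanishes identically: extend one factor at a time. $\square$

**Lemma 4.** Let $M\in M_q(K)$. There are polynomials $P_\lambda$ with coefficients in $M_q(K)$, one for each nonzero eigenvalue $\lambda$ of $M$, such that $M^n=\sum_\lambda\lambda^nP_\lambda(n)$ for all $n\ge q$. If $M$ is invertible, this holds for all $n\ge0$.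

*Proof.* Use Jordan form. A block $\lambda I+J_0$ of size $q'$ with $J_0$ nilpotent and $\lambda\ne0$ has $n$-th power $\sum_{i<q'}\binom ni\lambda^{n-i}J_0^i$ for all $n\ge0$, which has the required form. A block with $\lambda=0$ has $n$-th power $0$ for $n\ge q'$. $\square$

## 7. Newton polytopes and exact division

For nonzero $P\in\mathcal P_m$ let $\operatorname{supp}P$ be the finite set of its exponent vectors and $\mathrm{New}(P)$ the convex hull of $\operatorname{supp}P$. Call a lattice point admissible if its $x_j$-exponents are all $\ge0$.

**Lemma 5.** For nonzero $P,Q$ we have $\mathrm{New}(PQ)=\mathrm{New}(P)+\mathrm{New}(Q)$. If $E$ is a finite set of exponents, $P=QH$ in $\mathcal P_m$ with $Q\neq0$, and $P,Q$ have supports in $E$, then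
$$\operatorname{supp}H\subset F(E):=\text{the admissible lattice points of }\operatorname{conv}E-\operatorname{conv}E,\tag{1}$$
a finite set depending only on $E$.

*Proof.* For a real linear functional $\ell$ on exponents, let $P^\ell$ be the sum of the terms of $P$ on which $\ell$ is maximal. Since $\mathcal P_m$ is a domain, $P^\ell Q^\ell\ne0$, and it is the $\ell$-maximal part of $PQ$. So the maxima of $\ell$ on supports add. A polytope is determined by the maxima of all linear functionals on it, which gives the first claim. For the second, if $H=0$ there is nothing to prove. Otherwise $\mathrm{New}(Q)+\mathrm{New}(H)=\mathrm{New}(P)\subset\operatorname{conv}E$. Choose $q\in\mathrm{New}(Q)\subset\operatorname{conv}E$. For $h\in\operatorname{supp}H$, $q+h\in\operatorname{conv}E$, so $h\in\operatorname{conv}E-\operatorname{conv}E$; and $h$ is admissible since $H\in\mathcal P_m$. $\square$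

In Example 3, on the words $1^n$ we have $t=2^n$, $E=\{0,1,2\}$ as exponents of $t$, and $H=2^jt-1$ has support in $\{-2,\dots,2\}$, whatever $j$ is.

**Lemma 6.** Let $\mathcal R\subset K$ be a ring finitely generated over $\mathbb Z$. Let $P,Q\in\mathcal P_m$ with $Q(\iota(n))\ne0$ and $P(\iota(n))/Q(\iota(n))\in\mathcal R$ for all $n\in\mathbb N^m$. Then $Q\mid P$ in $\mathcal P_m$.

*Proof.* For $m=0$, $\mathcal P_0=K$ and $Q\ne0$, so the claim is trivial.

**Step 1 ($m=1$).** *This step turns the conclusion of Theorem H, a statement on sequences, into divisibility of Laurent polynomials.* The sequences $b(n)=P(\iota(n))$ and $c(n)=Q(\iota(n))$ are combinations of functions $n^i\mu^n$, so they have rational generating functions. By Theorem H, so does $a=b/c$. By partial fractions there are $n_0$, finitely many $\mu\in K^*$ and $p_\mu\in K[x]$ with $a(n)=\sum_\mu p_\mu(n)\mu^n$ for $n\ge n_0$. Let $\Lambda=\langle g_1,\dots,g_s\rangle\subset K^*$, which is free on the $g_i$, and let $\Lambda'\supset\Lambda$ be generated by $\Lambda$ and these $\mu$. The group ring $K[x][\Lambda']$ maps to the ring of functions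 on $\{n\ge n_0\}$ by $x^i[\mu]\mapsto n^i\mu^n$. This is a ring homomorphism, injective by Lemma 2. Under $t_i\leftrightarrow[g_i]$ we have $\mathcal P_1=K[x][\Lambda]\subset K[x][\Lambda']$. So $a$ comes from an element $\tilde a\in K[x][\Lambda']$, and $\tilde aQ=P$ holds in the group ring because it holds for functions. The quotient $\tilde a$ might involve frequencies outside $\Lambda$; we remove them. Write $K[x][\Lambda']=\bigoplus_\kappa K[x][\Lambda]\,\kappa$ over representatives $\kappa$ of $\Lambda'/\Lambda$, with $\kappa=1$ for the trivial coset. Multiplication by $Q\in K[x][\Lambda]$ preserves each summand, and $P$ lies in the summand $\kappa=1$. So the component $\tilde a_0\in\mathcal P_1$ of $\tilde a$ there satisfies $\tilde a_0Q=P$.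

Let now $m\ge2$. Fix a block $j$. Let $\mathcal P^{(j)}\subset\mathcal P_m$ be the subring in the variables of the other blocks, $F_j$ its fraction field, and $\mathcal O_j=F_j[x_j,t_{ij}^{\pm1}:1\le i\le s]$. Thus $\mathcal O_j$ is the localization of $\mathcal P_m$ at $\mathcal P^{(j)}\setminus\{0\}$.

**Step 2 ($Q\mid P$ in $\mathcal O_j$).** *This step extends Step 1 from one block to one block over the field of functions of all other blocks.* Let $E_j$ be a finite set of admissible exponents containing the supports of $P,Q$ in the block-$j$ variables. For $n'\in\mathbb N^{m-1}$ let $P_{n'},Q_{n'}$ be obtained by specializing the other blocks at $\iota(n')$. The hypotheses of the lemma hold for $P_{n'},Q_{n'}$ with $m=1$, so $P_{n'}=Q_{n'}H_{n'}$ by Step 1. By (1), $\operatorname{supp}H_{n'}\subset F(E_j)$, *the same finite set for all* $n'$.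

Write $P=QH$ as a finite linear system over $\mathcal P^{(j)}$, whose unknowns are the coefficients of $H$ at the exponents in $F(E_j)$ and whose equations compare coefficients at each block-$j$ exponent. It is solvable after every specialization at $\iota(n')$. Suppose it were unsolvable over $F_j$, and let $\rho$ be the rank of the coefficient matrix over $F_j$. Then the augmented matrix has rank $\rho+1$, so some $(\rho+1)$-minor of it is a nonzero element of $\mathcal P^{(j)}$. By Lemma 3 (for $m-1$ blocks) it is nonzero at some $\iota(n')$. There the augmented matrix has rank at least $\rho+1$, while the coefficient matrix has rank at most $\rho$, because its $(\rho+1)$-minors vanish identically. So the system is unsolvable at $n'$, a contradiction. A solution over $F_j$ is an $H\in\mathcal O_j$ with $P=QH$.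

**Step 3 (from all $\mathcal O_j$ to $\mathcal P_m$).** *This step uses all blocks together.* One block is not enough: for $m=2$, $s=0$, $Q=x_1+1$, $P=1$ we have $Q\mid P$ in $\mathcal O_2$ but not in $\mathcal P_2$. Suppose $Q\nmid P$ in the UFD $\mathcal P_m$. Then there are an irreducible $\pi$ and $f\ge1$ with $\pi^f\mid Q$ and $\pi^f\nmid P$. We claim that $\pi$ is a unit in every $\mathcal O_j$. Otherwise $\pi$ divides no element of $\mathcal P^{(j)}\setminus\{0\}$. By Step 2, $\pi^f\mid P$ in $\mathcal O_j$, so $dP\in\pi^f\mathcal P_m$ for some $d\in\mathcal P^{(j)}\setminus\{0\}$; as the prime $\pi$ does not divide $d$, we get $\pi^f\mid P$ in $\mathcal P_m$, a contradiction.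

So for every $j$ there is a nonzero $f_j\in\mathcal P^{(j)}$ with $f_j=\pi h_j$, $h_j\in\mathcal P_m$. By Lemma 5, $\mathrm{New}(\pi)+\mathrm{New}(h_j)=\mathrm{New}(f_j)$, and the projection of $\mathrm{New}(f_j)$ to the block-$j$ exponents is $\{0\}$. Hence the projection of $\mathrm{New}(\pi)$ to the block-$j$ exponents is a single point. Its $x_j$-exponent is $0$, because the $x_j$-exponents of $\pi$ and $h_j$ are $\ge0$ and add up to $0$. As this holds for all $j$, $\mathrm{New}(\pi)$ is one point with all $x$-exponents $0$. So $\pi$ is a constant times a monomial in the $t_{ij}$, a unit, which contradicts irreducibility. $\square$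

## 8. Theorem 2 from the density theorem

Let $A,B,\mathcal R$ be as in Theorem 2. We may replace $K$ by its algebraic closure: the dimension of the span of a family of $K$-valued functions is the largest size of a nonzero minor of the matrix of their values, which does not change. Write $C=A/B$, $A_u=u^{-1}A$, $B_u=u^{-1}B$, $C_u=u^{-1}C=A_u/B_u$.

**Step 1 (points and matrices).** *This step encodes words as points of a vector space moved by matrices.* Let $W$ be the $K$-span of all $A_u,B_u$ $(u\in\Sigma^*)$. It is finite-dimensional by rationality and nonzero since $B\ne0$. For $a\in\Sigma$ let $(T_af)(z)=f(az)$; then $T_aA_u=A_{ua}$ and $T_aB_u=B_{ua}$, so $T_a$ maps $W$ to itself. Let $V=W^*$, let $\mathrm{ev}_z\in V$ be $f\mapsto f(z)$, and let $M_a:V\to V$ be the transpose of $T_a$. Then $(M_a\mathrm{ev}_z)(f)=(T_af)(z)=f(az)$, so $M_a\mathrm{ev}_z=\mathrm{ev}_{az}$, and inductively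
$$M_z\,\mathrm{ev}_\varepsilon=\mathrm{ev}_z\qquad(z\in\Sigma^*).$$
Elements of $W$ are linear functions on $V$, and $C_u(z)=A_u(\mathrm{ev}_z)/B_u(\mathrm{ev}_z)$ with $B_u(\mathrm{ev}_z)=B(uz)\ne0$.

**Step 2 (parametrizing a dense set of points).** *This step writes a dense set of the $\mathrm{ev}_z$ as images of the points $\iota(n)$.* Take $L$ from Theorem 3 for the $M_a$. The map $M\mapsto M\mathrm{ev}_\varepsilon$ is continuous, so every $\mathrm{ev}_z$ lies in the closure of $\{M_z\mathrm{ev}_\varepsilon:z\in L\}$. Let $N_0=\dim V$. By Lemma 4, for each starred word $v$ of $L$ and $n\ge N_0$, $M_v^n=\sum_\lambda\lambda^nP_\lambda(n)$ over the nonzero eigenvalues $\lambda$ of $M_v$. The nonzero eigenvalues of the finitely many $M_v$ generate a finitely generated abelian group. Let $e\ge1$ kill its torsion. Then the group generated by all $\lambda^e$ is torsion-free (if $(x^e)^l=1$ with $l\geq 1$, then $x$ is torsion and $x^e=1$), hence free. Let $g_1,\dots,g_s$ be a basis; these are multiplicatively independent, and we use them in Section 6.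

In each set $u_0v_1^*\cdots v_m^*u_m$ of $L$, split every exponent $n_j$ into finitely many cases: $n_j=i$ with $0\le i<N_0$, or $n_j=N_0+\rho+en_j'$ with $0\le\rho<e$ and $n_j'\in\mathbb N$. In the second case $\lambda^{n_j}=\lambda^{N_0+\rho}(\lambda^e)^{n_j'}$, where $\lambda^e$ is a monomial in the $g_i^{\pm1}$, and $P_\lambda(n_j)$ is a polynomial in $n_j'$. So the entries of $M_{v_j}^{n_j}$ are Laurent polynomials in $n'_j$ and the $g_i^{n_j'}$. This writes $\{M_z\mathrm{ev}_\varepsilon:z\in L\}$ as a finite union of sets $\Phi_\sigma(\iota(\mathbb N^{m_\sigma}))$ with morphisms $\Phi_\sigma:\mathbb T_{m_\sigma}\to V$. With $Z_\sigma$ the closure of $\Phi_\sigma(\mathbb T_{m_\sigma})$,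
$$\{\mathrm{ev}_z:z\in\Sigma^*\}\subset\bigcup_\sigma Z_\sigma,\qquad\text{and each }\Phi_\sigma(\iota(n))\text{ is }\mathrm{ev}_z\text{ for some word }z.\tag{2}$$

**Step 3 (exact division with uniform supports).** *This step puts the quotients, for all $u$ at once, into finite-dimensional spaces.* Fix $\sigma$ and $u$; let $P=A_u\circ\Phi_\sigma$ and $Q=B_u\circ\Phi_\sigma$ in $\mathcal P_{m_\sigma}$. If $\Phi_\sigma(\iota(n))=\mathrm{ev}_z$, then $Q(\iota(n))=B(uz)\neq0$ and $P(\iota(n))/Q(\iota(n))=C(uz)\in\mathcal R$. By Lemma 6, $P=QH_{u,\sigma}$ with $H_{u,\sigma}\in\mathcal P_{m_\sigma}$. As $u$ varies, $P$ and $Q$ stay in the finite-dimensional space $\{f\circ\Phi_\sigma:f\in W\}$, so their supports lie in a finite set $E_\sigma$ independent of $u$. By (1), all $H_{u,\sigma}$ lie in the finite-dimensional space $\mathcal H_\sigma$ of elements with support in $F(E_\sigma)$.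

**Step 4 (relations transfer).** *This step shows that the $H_{u,\sigma}$ control the $C_u$.* Suppose a finite sum satisfies $\sum_uc_uH_{u,\sigma}=0$ for all $\sigma$. We claim $\sum_uc_uC_u=0$. Consider the polynomial function on $V$
$$f=\sum_uc_uA_u\prod_{u'\ne u}B_{u'},$$
with products over the finitely many words that occur. Then
$$f\circ\Phi_\sigma=\Big(\prod_{u'}B_{u'}\circ\Phi_\sigma\Big)\sum_uc_uH_{u,\sigma}=0,$$
so $f$ vanishes on every $Z_\sigma$, and by (2) $f(\mathrm{ev}_z)=0$ for all $z$. Dividing by $\prod_{u'}B_{u'}(\mathrm{ev}_z)\ne0$ gives $\sum_uc_uC_u(z)=0$.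

So $(H_{u,\sigma})_\sigma\mapsto C_u$ extends to a well-defined linear map from a subspace of $\bigoplus_\sigma\mathcal H_\sigma$ onto the span of the $C_u$. Hence $\dim\operatorname{span}_K\{C_u\}\le\sum_\sigma\dim\mathcal H_\sigma<\infty$, and $C$ is rational. Theorem 2 is proved, once Theorem 3 is. $\square$

## 9. Semigroups of invertible matrices

We turn to Theorem 3. From now on $K$ is algebraically closed of characteristic $0$, the matrices $M_a\in M_n(K)$ are fixed, $V=K^n$, and $K_0$ is the field generated over $\mathbb Q$ by the entries of all $M_a$. It is finitely generated. We use that the Zariski topology is Noetherian, and the following.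

**Lemma 7.** $\mathrm{cl}(L_1)\,\mathrm{cl}(L_2)\subset\mathrm{cl}(L_1L_2)$.

*Proof.* For $w\in L_1$, the continuous map $Y\mapsto M_wY$ sends $\{M_v:v\in L_2\}$, hence $\mathrm{cl}(L_2)$, into $\mathrm{cl}(L_1L_2)$. So for fixed $Y\in\mathrm{cl}(L_2)$ the continuous map $X\mapsto XY$ sends $\{M_w:w\in L_1\}$, hence $\mathrm{cl}(L_1)$, into $\mathrm{cl}(L_1L_2)$. $\square$

The same argument works in $GL_r(K)$ for arbitrary subsets, and we call it separate continuity.

**Lemma 8.** The Zariski closure $G$ in $GL_r(K)$ of a nonempty semigroup is a group.

*Proof.* $G$ is closed under multiplication by separate continuity. Let $g\in G$. The closed sets $G\supset gG\supset g^2G\supset\cdots$ stabilize, so $g^{i+1}G=g^iG$ for some $i$, hence $gG=G$. From $g\in gG$ we get $1\in G$, and then $1\in gG$ gives $g^{-1}\in G$. $\square$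

We want a bounded family of products that is dense in such a $G$. Powers of one matrix $\gamma$ have a closure that may be disconnected because of roots of unity among products of eigenvalues. We need a single exponent that repairs this for all $\gamma$ in the semigroup.

**Lemma 9.** Let $r\ge1$. There is $e\ge1$ such that for every $\gamma\in GL_r(K_0)$ the subgroup of $K^*$ generated by the $e$-th powers of the eigenvalues of $\gamma$ is torsion-free.

*Proof.* Let $k_0$ be the algebraic closure of $\mathbb Q$ in $K_0$. It has finite degree: let $x=(x_1,\dots,x_t)$ be a transcendence basis of $K_0$ over $\mathbb Q$, so $K_0$ is finite over $\mathbb Q(x)$. The $x_i$ are algebraically independent over $k_0$, so elements of $k_0$ that are linearly independent over $\mathbb Q$ stay so over $\mathbb Q(x)$ (clear denominators and compare monomials in $x$). Hence $[k_0:\mathbb Q]\le[K_0:\mathbb Q(x)]$.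

Let $\zeta$ be a root of unity in an extension of $K_0$ of degree $\le r!$. The roots of its minimal polynomial over $K_0$ are roots of unity, so its coefficients are algebraic over $\mathbb Q$ and lie in $k_0$. Thus $[k_0(\zeta):k_0]=[K_0(\zeta):K_0]\le r!$ and $[\mathbb Q(\zeta):\mathbb Q]\le r!\,[k_0:\mathbb Q]$. As Euler's function tends to infinity, the orders of such $\zeta$ are bounded. Let $e$ be a common multiple of these orders.

Let $\gamma\in GL_r(K_0)$ have eigenvalues $\lambda_i$. A torsion element of the group generated by the $\lambda_i^e$ is $\eta^e$ with $\eta=\prod\lambda_i^{a_i}$, and $\eta$ is a root of unity in the splitting field of the characteristic polynomial of $\gamma$ over $K_0$, which has degree $\le r!$. So $\eta^e=1$. $\square$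

**Lemma 10.** Let $\Gamma_0\subset GL_r(K_0)$ be a nonempty semigroup, $r\ge1$, and let $G_0$ be its Zariski closure in $GL_r(K)$. Then $G_0$ is a group, and there are $e\ge1$, $\gamma_1,\dots,\gamma_N\in\Gamma_0$ and $\delta_1,\dots,\delta_h\in\Gamma_0$ such that
$$\bigcup_j\{\gamma_1^{en_1}\cdots\gamma_N^{en_N}\delta_j:n_i\ge0\}\tag{3}$$
is Zariski dense in $G_0$.

*Proof.* $G_0$ is a group by Lemma 8. Let $e$ be as in Lemma 9.

**Step 1 (powers have irreducible closure).** *This step provides the irreducible pieces from which we build.* For $\gamma\in\Gamma_0$ let $H_\gamma$ be the closure of $\{\gamma^{en}:n\ge0\}$ in $GL_r(K)$. By Lemma 8 it is a closed subgroup of $G_0$. It is irreducible: the group generated by the $\lambda^e$, for $\lambda$ an eigenvalue of $\gamma$, is torsion-free and finitely generated, hence free; choose a basis $g_1,\dots,g_s$. By Lemma 4, $\gamma^{en}=\sum_\lambda(\lambda^e)^nP_\lambda(en)=\Phi(\iota(n))$ for a morphism $\Phi:\mathbb T_1\to M_r(K)$. By Lemma 3, $\iota(\mathbb N)$ is dense in $\mathbb T_1$, so the closure of $\{\gamma^{en}\}$ in $M_r(K)$ is the closure of $\Phi(\mathbb T_1)$,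 which is irreducible because $\mathbb T_1$ is. $H_\gamma$ is a nonempty open subset of it, so it is irreducible too.

**Step 2 (one product captures all $H_\gamma$).** *This step finds the $\gamma_i$.* Consider the sets $S=H_{\gamma_1}\cdots H_{\gamma_N}$ with $N\ge1$, $\gamma_i\in\Gamma_0$. The closure $\overline S$ in $GL_r(K)$ is irreducible, being the closure of the image of the irreducible variety $H_{\gamma_1}\times\cdots\times H_{\gamma_N}$. Choose $S$ with $\dim\overline S$ maximal and put $H=\overline S$. Let $S'$ be any other such product. Then $SS'$ is again one, and $\overline{SS'}\supset S$ since $1\in S'$. So $\overline{SS'}\supset H$ is irreducible of dimension at most $\dim H$, whence $\overline{SS'}=H$. Since $1\in S$, we get $S'\subset H$; in particular $H$ contains all $H_\gamma$. With $S'=S$ we get $HH\subset\overline{SS}=H$ by separate continuity, so $H$ is a closed semigroup, hence a group by Lemma 8.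

**Step 3 (finite index).** *This step shows that $H$ fills $G_0$ up to finitely many cosets, and this is where a uniform $e$ pays off.* The set $\{g\in G_0:g^e\in H\}$ is closed and contains $\Gamma_0$, since $\gamma^e\in H_\gamma\subset H$. So it is $G_0$. Let $G_0^\circ$ be the identity component of $G_0$, an irreducible smooth closed subgroup of finite index. The differential of multiplication at $(1,1)$ is addition, so the morphism $G_0^\circ\to G_0^\circ$, $g\mapsto g^e$, has differential $e\cdot\mathrm{id}$ at $1$, which is bijective in characteristic $0$. A morphism of irreducible smooth varieties with surjective differential at some point is dominant. Its image lies in the closed set $H$, so $G_0^\circ\subset H$ and $H$ has finite index in $G_0$.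

**Step 4 (conclusion).** *This step chooses the $\delta_j$.* The finitely many cosets $Hg$ are closed, hence open in $G_0$, so each contains some $\delta_j$ of the dense set $\Gamma_0$, and $G_0=\bigcup_jH\delta_j$. By separate continuity the closure of (3) contains $H_{\gamma_1}\cdots H_{\gamma_N}\delta_j=S\delta_j$, hence $\overline S\delta_j=H\delta_j$, for each $j$. So it contains $G_0$; and (3) is contained in $\Gamma_0\subset G_0$. $\square$

If all $M_a$ are invertible, Lemma 10 with $\Gamma_0=\{M_w:w\in\Sigma^*\}$ gives Theorem 3. The remaining work is to handle matrices of lower rank.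

## 10. Words of rank $r$ as paths in a graph

We construct, for $r=n+1,n,\dots,0$, bounded languages $L^{(r)}\ni\varepsilon$ such that
$$M_w\in\mathrm{cl}(L^{(r)})\quad\text{for every word } w \text{ with }\operatorname{rank}M_w\ge r.\tag{4}$$
Put $L^{(n+1)}=\{\varepsilon\}$; no word has rank $n+1$. Given $L^{(1)}$, put $L^{(0)}=L^{(1)}\cup\{w\}$ for one word $w$ with $M_w=0$ if there is one, and $L^{(0)}=L^{(1)}$ otherwise. Then $\mathrm{cl}(L^{(0)})$ contains all $M_w$, and $L=L^{(0)}$ proves Theorem 3. So let $1\le r\le n$ and suppose that $L^{(r+1)}$ is constructed. "The rank of $w$" means $\operatorname{rank}M_w$.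

**Cutting words of rank $r$.** Let $\mathcal A$ be the set of nonempty words $p$ of rank $r$ all of whose nonempty proper prefixes have rank $>r$. Each $p\in\mathcal A$ is $p=qa$ with $a\in\Sigma$ and $q=\varepsilon$ or $q$ of rank $>r$. By (4) for $r+1$ and Lemma 7,
$$M_p\in\mathrm{cl}(J)\quad(p\in\mathcal A),\qquad J:=L^{(r+1)}\Sigma .\tag{5}$$
Let $w$ be a nonempty word of rank $r$. All its factors have rank $\ge r$. Split off the shortest nonempty prefix of rank $r$, which lies in $\mathcal A$, and repeat as long as the remainder is nonempty of rank $r$. This gives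
$$w=p_1\cdots p_mq,\qquad m\ge1,\ p_i\in\mathcal A,\ q=\varepsilon\text{ or }q\text{ of rank}>r.\tag{6}$$

**Definition 4.** For $p,p'\in\mathcal A$ write $p\to p'$ if $pp'$ has rank $r$, that is, if $\ker M_p\cap\operatorname{im}M_{p'}=0$. A path is a sequence $p_1\to\cdots\to p_m$, $m\ge1$; it has $m-1$ edges. Write $p\sim p'$ if $p=p'$ or there are paths from $p$ to $p'$ and from $p'$ to $p$. A class of $\sim$ is nontrivial if it contains both ends of some edge, possibly a loop.

In (6), $p_1\to\cdots\to p_m$ is a path: $p_ip_{i+1}$ is a factor of $w$, so its rank is $\ge r$, hence $r$. A trivial class is a single vertex without loop.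

**Example 6.** Let $n=2$, $r=1$, $M_a=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, $M_b=\begin{pmatrix}0&0\\1&0\end{pmatrix}$. Then $\mathcal A$ consists of the words $p_i=a^ib$, $i\ge0$, so it is infinite. We have $M_{p_i}=\begin{pmatrix}i&0\\1&0\end{pmatrix}$, with kernel spanned by $(0,1)^T$ and image spanned by $(i,1)^T$. So $p_i\to p_j$ if and only if $j\ge1$. There are two classes: the trivial class $\{p_0\}$ and the nontrivial infinite class $\{p_i:i\ge1\}$.

**Lemma 11.** If $p_1\to\cdots\to p_m$ is a path, then $p_1\cdots p_m$ has rank $r$, and its matrix has image $\operatorname{im}M_{p_1}$ and kernel $\ker M_{p_m}$.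

*Proof.* Induct on $m$; the case $m=1$ is clear. By induction $M_{p_2\cdots p_m}$ has image $\operatorname{im}M_{p_2}$, on which $M_{p_1}$ is injective, so the product has rank $r$. Its image lies in $\operatorname{im}M_{p_1}$ and its kernel contains $\ker M_{p_m}$; the dimensions agree. $\square$

The graph may be infinite, and so may its classes. The next lemma bounds its complexity by the finite number
$$c=\binom nr=\dim\Lambda^rV .$$

**Lemma 12 (triangularity).** Let $p_i\to p_i'$ for $1\le i\le t$. If $p_i\not\to p_j'$ for all $i>j$, or $p_i\not\to p_j'$ for all $i<j$, then $t\le c$.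

*Proof.* Let $v(p')\in\Lambda^rV$ be the wedge of a basis of $\operatorname{im}M_{p'}$, and let $\kappa(p)\in(\Lambda^rV)^*$ be the form given by $\Lambda^rM_p:\Lambda^rV\to\Lambda^r(\operatorname{im}M_p)\cong K$. Then $\langle\kappa(p),v(p')\rangle\ne0$ if and only if the $M_p$-images of a basis of $\operatorname{im}M_{p'}$ are independent, that is, $p\to p'$. So the $t\times t$ matrix $\langle\kappa(p_i),v(p_j')\rangle$ is triangular with nonzero diagonal, hence of rank $t$. It factors through $\Lambda^rV$, so its rank is at most $c$. $\square$

**Lemma 13.**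

* (i) There are at most $c$ nontrivial classes.
* (ii) On a path $p_1\to\cdots\to p_m$, at most $2c$ indices $i$ satisfy $p_i\not\sim p_{i+1}$.
* (iii) If $p,p'$ lie in one nontrivial class (possibly $p=p'$), there is a path from $p$ to $p'$ with at least $1$ and at most $c$ edges, and it stays in the class.

*Proof.* (i) Let $\mathcal S_1,\dots,\mathcal S_t$ be distinct nontrivial classes. Reachability is a partial order on classes, so we may order them such that for $i>j$ there is no path from $\mathcal S_i$ to $\mathcal S_j$. Pick edges $p_i\to p_i'$ inside $\mathcal S_i$. Then $p_i\not\to p_j'$ for $i>j$, and Lemma 12 gives $t\le c$.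

(ii) Let these indices be $i_1<\cdots<i_h$. We apply Lemma 12 to the edges $p_{i_s}\to p_{i_s+1}$ with $s$ odd. Let $s'<s$ be odd, so $s\ge s'+2$. If $p_{i_s}\to p_{i_{s'}+1}$, then
$$p_{i_{s'}+1}\to\cdots\to p_{i_s}\to p_{i_{s'}+1}$$
is a closed walk. As $i_{s'}+1\le i_{s'+1}<i_{s'+1}+1\le i_s$, it contains both $p_{i_{s'+1}}$ and $p_{i_{s'+1}+1}$, which would then be equivalent, a contradiction. So the first condition of Lemma 12 holds, the number $\lceil h/2\rceil$ of odd $s$ is at most $c$, and $h\le2c$. (The even index between $s'$ and $s$ is what the contradiction needs, so we take every second index.)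

(iii) A path with at least one edge exists: go from $p$ to the start of an edge inside the class, along it, and on to $p'$. Any path from $p$ to $p'$ stays in the class, since $p'$ has a path back to $p$ or equals $p$. Take a shortest path $p=p_1\to\cdots\to p_m=p'$ among those with $m\ge2$. Then $p_i\not\to p_j$ for $j>i+1$, since such a shortcut would give a shorter path with still at least one edge. So with $p_i'=p_{i+1}$ $(1\le i\le m-1)$ we have $p_i\not\to p_j'$ for $i<j$, and Lemma 12 gives $m-1\le c$. $\square$

Cutting a path at the indices in (ii), we see that *every path is a concatenation of at most $2c+1$ segments, each within one class*. A segment in a trivial class is a single vertex, whose matrix is in $\mathrm{cl}(J)$ by (5).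

## 11. Segments inside a class and the end of the induction

For a language $X$ put $X^{\le i}=\bigcup_{1\le j\le i}X^j$.

**The group of a class.** Let $\mathcal S$ be a nontrivial class. Fix $o\in\mathcal S$ and let $U=\operatorname{im}M_o$, so $\dim U=r$. Let $\mathcal W$ be the set of words $d=p_1\cdots p_m$ $(m\ge1)$ with $o=p_1\to\cdots\to p_m\to o$. It is nonempty by Lemma 13(iii) and closed under concatenation. For $d\in\mathcal W$, Lemma 11 gives $\operatorname{im}M_d=U$; and $M_d(U)=\operatorname{im}M_{do}$ has dimension $r$, since $p_1\to\cdots\to p_m\to o$ is a path. So $M_d|_U\in GL(U)$. Let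
$$\Gamma_0=\{M_d|_U:d\in\mathcal W\},$$
a semigroup. As $M_o$ has entries in $K_0$, $U$ has a basis of vectors in $K_0^n$, and in this basis $\Gamma_0\subset GL_r(K_0)$. Let $G_0$ be its closure in $GL(U)$. Apply Lemma 10 and write $\gamma_i=M_{d_i}|_U$, $\delta_j=M_{w_j}|_U$ with $d_i,w_j\in\mathcal W$. The bounded language
$$D_{\mathcal S}=\bigcup_j(d_1^e)^*\cdots(d_N^e)^*w_j\subset\mathcal W$$
has the property that $\{M_d|_U:d\in D_{\mathcal S}\}$ is dense in the group $G_0$.

**Example 6, continued.** Take $o=p_1$, so $U$ is spanned by $(1,1)^T$. As $M_{p_i}(x,y)^T=(ix,x)^T$, the word $p_1p_{j_2}\cdots p_{j_m}$ acts on $U$ as multiplication by $j_2\cdots j_m$. So $\Gamma_0$ is the semigroup of positive integers, which is not finitely generated. But $G_0=GL_1(K)=K^*$, and the powers of the single element $4=2^2$ are already dense. With $e=2$, $d_1=p_1p_2=abaab$ and $w_1=p_1=ab$ we may take $D_{\mathcal S}=((abaab)^2)^*ab$.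

**Lemma 14.** Let $q_1\to\cdots\to q_m$ $(m\ge1)$ be a path in $\mathcal S$ and $Q=q_1\cdots q_m$. Then $M_Q\in\mathrm{cl}(J^{\le c}D_{\mathcal S}J^{\le c+1})$.

*Proof.*

**Step 1 (connecting words).** *This step chooses short words that link $Q$ to the base vertex $o$.* By Lemma 13(iii) choose paths in $\mathcal S$ with at least $1$ and at most $c$ edges, and define words as follows.

* From $q_1$ to $o$: $a'$ is the product of the vertices without the final $o$, so $a'$ begins with $q_1$.
* From $o$ to $q_1$: $a$ is the product of the vertices without the final $q_1$, so $a$ begins with $o$.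
* From $q_m$ to $o$: $b$ is the product of the vertices without the initial $q_m$ and the final $o$; possibly $b=\varepsilon$.
* From $o$ to $q_m$: $b'$ is the product of all vertices.

Reading off the paths, $aa',\ aQb,\ b'b\in\mathcal W$. Put $\alpha=M_{aa'}|_U$, $\omega=M_{aQb}|_U$, $\beta=M_{b'b}|_U$, all in $\Gamma_0$. Since $a$ and $b'$ are paths beginning with $o$, $M_a$ and $M_{b'}$ map $V$ onto $U$ by Lemma 11.

**Step 2 (two idempotents).** *This step shows that $M_Q$ factors through $U$ via words independent of the length of $Q$.* Define
$$\theta=M_{a'}\,\alpha^{-1}M_a,\qquad\theta'=M_b\,\beta^{-1}M_{b'},$$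
as endomorphisms of $V$; this makes sense as $M_a,M_{b'}$ have image $U$. Since $M_aM_{a'}|_U=\alpha$ and $M_{b'}M_b|_U=\beta$ are invertible, $\theta$ and $\theta'$ are idempotent, and $M_{a'}|_U$, $M_b|_U$ are injective.

The image of $\theta$ is $M_{a'}(U)$, of dimension $r$ and contained in $\operatorname{im}M_{a'}$, which by Lemma 11 is $\operatorname{im}M_{q_1}=\operatorname{im}M_Q$, of dimension $r$. So $\operatorname{im}\theta=\operatorname{im}M_Q$. An idempotent is the identity on its image, so $\theta M_Q=M_Q$.

The kernel of $\theta'$ is $\ker M_{b'}$, because $\beta^{-1}$ and $M_b|_U$ are injective; and by Lemma 11 $\ker M_{b'}=\ker M_{q_m}=\ker M_Q$. Since $x-\theta'x\in\ker\theta'=\ker M_Q$ for all $x\in V$, we get $M_Q\theta'=M_Q$. Therefore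
$$M_Q=\theta M_Q\theta'=M_{a'}\,\alpha^{-1}\,(M_aM_QM_b)\,\beta^{-1}M_{b'}=M_{a'}\,g\,M_{b'},\qquad g=\alpha^{-1}\omega\beta^{-1}\in G_0 .\tag{7}$$
Here $g\in G_0$ because $G_0$ is a group. The inverses $\alpha^{-1},\beta^{-1}$ need not be matrices of words; they are available only because we have passed to the closure.

**Step 3 (approximating $g$).** *This step replaces $g$ by words of $D_{\mathcal S}$.* The word $a'$ is a product of at most $c$ and at least $1$ vertices, and $b'$ of at most $c+1$ vertices. So by (5) and Lemma 7, $M_{a'}\in\mathrm{cl}(J^{\le c})$ and $M_{b'}\in\mathrm{cl}(J^{\le c+1})$. For $d\in D_{\mathcal S}$,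
$$M_{a'}\,(M_d|_U)\,M_{b'}=M_{a'}M_dM_{b'}\in\mathrm{cl}(J^{\le c}D_{\mathcal S}J^{\le c+1}).$$
The map $\operatorname{End}(U)\to\operatorname{End}(V)$, $x\mapsto M_{a'}xM_{b'}$, is linear, hence continuous, and $g$ lies in the closure of $\{M_d|_U:d\in D_{\mathcal S}\}$. By (7), $M_Q\in\mathrm{cl}(J^{\le c}D_{\mathcal S}J^{\le c+1})$. $\square$

**Construction of $L^{(r)}$.** Let
$$E=J\cup\bigcup_{\mathcal S}J^{\le c}D_{\mathcal S}J^{\le c+1},$$
the union over the nontrivial classes. There are at most $c$ of them by Lemma 13(i), so $E$ is a bounded language. Every segment has its matrix in $\mathrm{cl}(E)$: for trivial classes by (5), for nontrivial ones by Lemma 14. Let $w$ be a nonempty word of rank $r$, written as in (6). The path $p_1\to\cdots\to p_m$ is a concatenation of $i$ segments with $1\le i\le2c+1$, so $M_{p_1\cdots p_m}\in\mathrm{cl}(E^i)$ by Lemma 7. Moreover $M_q\in\mathrm{cl}(L^{(r+1)})$, since either $q=\varepsilon\in L^{(r+1)}$ or $q$ has rank $>r$. So $M_w\in\mathrm{cl}(E^iL^{(r+1)})$. Put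
$$L^{(r)}=L^{(r+1)}\cup\bigcup_{1\le i\le2c+1}E^iL^{(r+1)} .$$
This is a bounded language containing $\varepsilon$. It satisfies (4): the empty word lies in it, words of rank $>r$ are covered by $L^{(r+1)}$, and nonempty words of rank $r$ by what we have just shown. The induction is complete. This proves Theorem 3, and with it Theorems 2 and 1. $\blacksquare$
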